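# Centralizers of roots of $\Delta^2/\Delta_I^2$ through loops in a restricted arrangement

## 1. The restricted arrangement and its labelled chambers

Let $W$ be a finite Coxeter group with generating set $S$ and real reflection representation $V_{\mathbb R}$ (so $V_{\mathbb R}^W=0$), with an invariant inner product, and let $V=V_{\mathbb R}\otimes\mathbb C$. Fix a root system $\Phi$ permuted by $W$ with exactly two roots $\pm\beta$ on each root line (for example unit normals), simple roots $\alpha_s$ $(s\in S)$, and positive roots $\Phi^+$. For $J\subset S$ write $W_J=\langle J\rangle$, $\Pi_J=\{\alpha_s:s\in J\}$, $\Phi_J=W_J\Pi_J$, $\Phi_J^+=\Phi_J\cap\Phi^+$. Let $C_0$ be the fundamental chamber and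
$$F_J=\{y\in V_{\mathbb R}:\ \alpha_s(y)=0\ (s\in J),\ \ \alpha_s(y)>0\ (s\notin J)\},$$
where $\alpha(y)$ means the inner product with $\alpha$. The facets $vF_J$ $(v\in W)$ partition $V_{\mathbb R}$, and a reflecting hyperplane either contains a given facet or misses it.

Fix $I\subset S$. The whole lecture takes place inside the fixed space of $W_I$:
$$L_{\mathbb R}=V_{\mathbb R}^{W_I},\qquad L=L_{\mathbb R}\otimes\mathbb C .$$
Let $\mathcal A^L$ be the arrangement in $L_{\mathbb R}$ of all $H\cap L_{\mathbb R}$, where $H\not\supseteq L_{\mathbb R}$ is a reflecting hyperplane of $W$, and let $L^0\subset L$ be the complement of the complexified hyperplanes of $\mathcal A^L$. Put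
$$N_I=\{n\in W:\ n\Pi_I=\Pi_I\}.$$

**Labels of chambers.** The chambers of $\mathcal A^L$ are the facets $D=vF_J$ that are open in $L_{\mathbb R}$. The span of $vF_J$ is $vV_{\mathbb R}^{W_J}$, and $W_J$ is the fixer of $V_{\mathbb R}^{W_J}$, so the condition is $vV_{\mathbb R}^{W_J}=L_{\mathbb R}$, that is, $vW_Jv^{-1}=W_I$. The facet $D$ determines $J$ and the coset $vW_J$. In this coset exactly one element sends $\Pi_J$ to $\Pi_I$: we need $x\in W_J$ with $x\Pi_J=v^{-1}\Pi_I$, the right side is a simple system of $\Phi_J$, and $W_J$ is simply transitive on those. So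
$$\{\text{chambers of }\mathcal A^L\}\ \longleftrightarrow\ \{(J,v):\ v\Pi_J=\Pi_I\},\qquad D=vF_J .$$
From now on we write $D=(J,v)$. The closure of $F_J$ is a face of a simplicial cone, so the chambers are simplicial cones. The group $N_I$ acts on chambers by $n(J,v)=(J,nv)$. Put $D_0=(I,1)$; the chambers $(I,n)$ are exactly the $nD_0$, $n\in N_I$.

**The group $N_I$.** If $g$ normalizes $W_I$, then $g\Pi_I$ is a simple system of $\Phi_I$, and a unique element of $W_I$ brings it back to $\Pi_I$. Hence $N_W(W_I)=W_I\rtimes N_I$. Also $\mathrm{Stab}_W(L)=N_W(W_I)$, because $L$ is the fixed space of $W_I$ and $W_I$ is the fixer of $L$. The group $N_I$ acts freely on $L^0$: by Steinberg's theorem the fixer in $W$ of $x\in L^0$ is generated by reflections, a reflection fixing $x$ has hyperplane containing $L$, so $C_W(x)=W_I$, and $W_I\cap N_I=1$. In particular $N_I$ acts faithfully on $L$.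

**Running example 1.** Let $W=\mathfrak S_4$, $I=\{s_1\}$, $\alpha_{s_i}=e_i-e_{i+1}$. Then $L$ consists of the vectors $(y_0,y_0,y_1,y_2)$ modulo constants, and $\mathcal A^L$ is $y_0=y_1$, $y_0=y_2$, $y_1=y_2$. Think of a block $\bullet\bullet$ at $y_0$ and two points at $y_1,y_2$. There are six chambers, one for each order. $D_0$ is $y_0>y_1>y_2$, and $N_I=\{1,s_3\}$ exchanges the two points. The chamber $y_1>y_0>y_2$ is $(\{s_2\},s_2s_1)$: the block now sits in places 2 and 3. So $L^0/N_I$ is the space of configurations, up to translation, of one distinguished point and two indistinguishable ones in $\mathbb C$.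

The object on which everything turns is the space $L^0/N_I$. Its fundamental group $G$ will turn out to be generated by a monoid of braids defined by pure combinatorics, and centralizers in $G$ of roots of the full turn will be computed geometrically.

## 2. What these loops compute: roots of $\Delta^2/\Delta_I^2$

Let $B$ be the Artin–Tits group of $W$, $B^+$ the Artin–Tits monoid with atoms $S$, $\Delta$ its Garside element, and $\Delta_J$ the Garside element of the submonoid $B_J^+$ generated by $J\subset S$. We write $\bar x\in W$ for the image of $x\in B$, and $x\mid y$ for "$x$ left-divides $y$ in $B^+$"; lcm means least common right multiple.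

**Standard facts** (Brieskorn–Saito, Deligne). $B^+$ is cancellative, embeds in $B$, and has lcm's. $\Delta_J$ is the lcm of $J$, it is divisible by each $s\in J$ on both sides, and conjugation by $\Delta_J$ permutes $J$. The simple elements (the divisors of $\Delta$) are the reduced lifts of elements of $W$, and are square-free. Thus $s$ divides the reduced lift of $u$ if and only if $\ell(su)<\ell(u)$, and if $\ell(u_1u_2)=\ell(u_1)+\ell(u_2)$ the lifts multiply. The element $\Delta^2$ is central.

**Definition.** $x\in B^+$ is *$I$-reduced* if no $s\in I$ left-divides $x$. Put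
$$M_I=\{x\in B^+:\ xIx^{-1}=I,\ x\ I\text{-reduced}\},\qquad z=\Delta^2/\Delta_I^2:=\Delta_I^{-2}\Delta^2,\qquad G=\langle M_I\rangle\subset B .$$
We shall see that $z\in M_I$. Note $\bar z=1$.

**Definition.** A *$d$-th root* of $z$ $(d\ge1)$ is $w\in M_I$ with $w^d=z$. It is *extendible* (Proposition 4.6 (ii) of the text cited below) if there are $J\subsetneq I$ and $v\in B_I^+$ with $(vw)^d=\Delta^2/\Delta_J^2$. Put $\zeta_d=e^{2\pi i/d}$ and $V_d=\ker(\bar w-\zeta_d)\subset V$.

**Definition.** The *enveloping group* of a monoid $M$ is the group with a homomorphism from $M$ through which every homomorphism from $M$ to a group factors uniquely. For $\mathbb N$ it is $\mathbb Z$.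

**Definition.** The *braid group* $B(\Gamma)$ of a complex reflection group $\Gamma\subset GL(U)$ is $\pi_1(U^{\mathrm{reg}}/\Gamma)$, where $U^{\mathrm{reg}}$ is the complement of the reflecting hyperplanes. If $\Gamma\neq1$ is a finite group of scalars on a line, $B(\Gamma)=\pi_1(\mathbb C^*/\Gamma)\cong\mathbb Z$. If $U=0$, it is trivial.

**Known input on roots.** A $d$-th root $w$ of $z$ is not extendible if and only if $C_W(V_d)=W_I$ ($C_W$ denotes the pointwise fixer) and $V_d$ has maximal dimension among $\zeta_d$-eigenspaces of elements of $W$. In that case $N_W(\bar wW_I)=\{v:\ v\bar wW_Iv^{-1}=\bar wW_I\}$ stabilizes $V_d$, and $N_W(\bar wW_I)/W_I$ acts on $V_d$ faithfully, as a complex reflection group.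

The following is Conjecture 4.9 ("centralizer in braid group equal braid group of centralizer II") of "Foundations of Garside Theory" (http://www.math.unicaen.fr/~garside/Garside.pdf). It is true.

**Theorem A.** *If $w$ is a non-extendible $d$-th root of $\Delta^2/\Delta_I^2$, the enveloping group of $\{x\in C_{B^+}(w):\ xIx^{-1}=I,\ x\ I\text{-reduced}\}$ is isomorphic to the braid group of the complex reflection group $N_W(\bar wW_I)/W_I$ on $V_d$.*

Let $a(d)$ be the number of degrees of $W$ divisible by $d$.

**Theorem B.** *Let $w\in G$ (not necessarily positive) satisfy $w^d=z^k$ with $\gcd(k,d)=1$. Let $E=\ker(\bar w-e^{2\pi ik/d})\subset V$, and assume $\dim E=a(d)$ and $C_W(E)=W_I$. Then $C_G(w)$ is isomorphic to the braid group of $N_W(\bar wW_I)/W_I$ on $E$.*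

A third result, Theorem C on prime power roots (extendible or not), is in Section 11.

**Cases by hand.**

*$I=S$.* An $S$-reduced element is $1$, so the monoid is trivial. Non-extendibility forces $C_W(V_d)=W$, so $V_d=0$, and the braid group is trivial too.

*$I=\emptyset$, $d=1$.* Here $w=\Delta^2$ is central, the monoid is $B^+$, $V_1=V$, and the claim is that the enveloping group of $B^+$ is $\pi_1(V^{\mathrm{reg}}/W)=B$.

*$W=\mathfrak S_3$, $I=\{s_1\}$, $d=1$: an extendible root.* Since $\Delta=s_1s_2s_1$ and $\Delta^2$ is central, $w=\Delta^2/\Delta_I^2=s_1^{-1}(s_1s_2s_1s_1s_2s_1)s_1^{-1}=s_2s_1^2s_2$. It commutes with $s_1$. It is $I$-reduced: otherwise the lcm $s_2s_1s_2$ of $s_1,s_2$ would divide $s_2s_1\cdot s_1s_2$, so $s_2\mid s_1s_2$, which is false. It is extendible, with $J=\emptyset$ and $v=s_1^2$. Here the conclusion of Theorem A fails: $N_W(\bar wW_I)=N_W(W_I)=W_I$, so the group $N_W(\bar wW_I)/W_I$ and its braid group are trivial. But the monoid contains $w$, and the length function extends to a homomorphism from the enveloping group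 to $\mathbb Z$ with $w\mapsto4$. So non-extendibility cannot be dropped.

**Running example 2.** $W=\mathfrak S_5$, $I=\{s_1\}$, $d=3$, and
$$w=s_2s_1^2s_2s_3s_4 .$$
Put $\delta=s_1s_2s_3s_4$, so $w=s_2s_1\delta$, $\delta s_i=s_{i+1}\delta$ for $i\le3$, and $\delta^5=\Delta^2$. Then $w^3=s_2s_1\cdot s_3s_2\cdot s_4s_3\cdot\delta^3$, and
$$s_1^2\,s_2s_1\,s_3s_2\,s_4s_3=s_1s_2s_1s_2\,s_3s_2\,s_4s_3=s_1s_2s_1\,s_3s_2s_3\,s_4s_3=s_1s_2s_1\,s_3s_2\,s_4s_3s_4=\delta^2,$$
the last step because $\delta^2=s_1s_2s_3s_4s_1s_2s_3s_4=s_1s_2s_1\,s_3s_4\,s_2s_3s_4=s_1s_2s_1\,s_3s_2\,s_4s_3s_4$. So $s_1^2w^3=\delta^5=\Delta^2$, that is, $w^3=\Delta^2/\Delta_I^2$. The element $w$ commutes with $s_1$, since $s_2s_1^2s_2$, $s_3$ and $s_4$ do. It is $I$-reduced: if $s_1\mid w$ then $s_2s_1s_2\mid w=s_2s_1\cdot s_1s_2s_3s_4$, so $s_2\mid s_1s_2s_3s_4$, so $s_1s_2s_1\mid s_1s_2s_3s_4$, so $s_1\mid s_3s_4$, which is false. Finally $\bar w=s_3s_4$ is a $3$-cycle on $\{3,4,5\}$. So $V_3$ is a line spanned by a vector that is $0$ in places $1,2$ and has distinct nonzero entries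 in places $3,4,5$, its fixer is $\mathfrak S_{\{1,2\}}=W_I$, and $a(3)=1$ (degrees $2,3,4,5$). So $w$ is not extendible. In $L^0/N_I$ (a block $y_0$ and three indistinguishable points) one should think of $w$ as a third of a turn of the three points around the block. Theorem A predicts $\mathbb Z$, and we shall find that $C_G(w)=\langle w\rangle$.

**Published theorems used.**

* **[Sp]** (Springer 1974.) The maximal dimension of a $\zeta_d$-eigenspace of an element of $W$ is $a(d)$, and all $\zeta_d$-eigenspaces of that dimension are $W$-conjugate. If some $\zeta_d$-eigenspace contains a regular vector (one on no reflecting hyperplane; then $d$ is called *regular*, and the element *$\zeta_d$-regular*), that eigenspace has dimension $a(d)$, and the centralizer of the element acts faithfully on it as a reflection group.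
* **[LS]** (Lehrer–Springer 1999; uniform proof Lehrer–Michel 2003.) $d$ is regular if and only if $a(d)$ equals the number of codegrees divisible by $d$. For real groups the codegrees are the $d_i-2$, where the $d_i$ are the degrees. (In $\mathfrak S_5$ the codegrees are $0,1,2,3$, so $d=3$ divides one degree and two codegrees: not regular.)
* **[DS]** (Deligne 1972, Salvetti 1987, Paris 1993.) Let $\mathcal A$ be a finite real central arrangement in $U$ and $M\subset U_{\mathbb C}$ the complement of the complexified hyperplanes. For $a\in D$, $a'\in D'$ ($D,D'$ chambers) put $\gamma_{a,a'}(t)=a+(t-i\sin\pi t)(a'-a)$; this path lies in $M$. The fundamental groupoid of $M$ based at the (convex) chambers is presented by the generators $[\gamma_{a,a'}]$ for ordered pairs of adjacent chambers, with the relations that two minimal galleries with the same ends give the same morphism. If $\mathcal A$ is simplicial, $M$ is a $K(\pi,1)$ (Deligne).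
* **[Be]** (Bessis, *Finite complex reflection arrangements are $K(\pi,1)$*, Ann. of Math. 2015, Thm 12.4.) Let $W'$ be an irreducible finite real reflection group (more generally, irreducible well-generated complex), and $\boldsymbol\pi\in B(W')$ the full twist, the class of $t\mapsto e^{2\pi it}a$. If $\rho\in B(W')$, $\rho^d=\boldsymbol\pi$ and $\bar\rho$ is $\zeta_d$-regular, then $C_{B(W')}(\rho)\cong B(C_{W'}(\bar\rho))$, where $C_{W'}(\bar\rho)$ acts as a reflection group on $\ker(\bar\rho-\zeta_d)$.
* **[Sm]** (Smith theory; Bredon, *Introduction to Compact Transformation Groups*, Ch. III; Illman's equivariant triangulation.) If a finite $p$-group acts smoothly on a finite-dimensional $\mathbb F_p$-acyclic manifold, its fixed point set is $\mathbb F_p$-acyclic, in particular nonempty and connected.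

## 3. Galleries and ribbons

A *gallery* is a sequence of chambers of $\mathcal A^L$, consecutive ones adjacent. It is *minimal* if it crosses no hyperplane twice. Let $\mathcal G^+$ be the category whose objects are the chambers and whose morphisms are galleries modulo the congruence that identifies minimal galleries with the same ends; composition is written from left to right. Let $\mathcal G$ be the groupoid with the same generators and relations. By [DS] it is the fundamental groupoid of $L^0$ based at the chambers.

**Step 1. A braid for each pair of chambers.** *This step defines the map from galleries to $B^+$.* For $D=(J,v)$, $D'=(J',v')$ put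
$$u(D,D')=v^{-1}v'\in W,\qquad\text{so } u(D,D')\Pi_{J'}=\Pi_J,$$
and let $\mathbf u(D,D')\in B^+$ be its reduced lift. Then
$$\ell(u(D,D'))=\#\{H\not\supseteq L:\ H\cap L\text{ separates }D\text{ from }D'\}.\tag{1}$$
Indeed the length is the number of hyperplanes separating $vC_0$ from $v'C_0$. A hyperplane containing $L$ has a root in $\Phi_I^+$, and $v^{-1}\Phi_I^+=\Phi_J^+$, $v'^{-1}\Phi_I^+=\Phi_{J'}^+$ are positive, so both $vC_0$ and $v'C_0$ are on its positive side. If $H\not\supseteq L$, then $D$ and $D'$ miss $H$, and they lie in the closures of $vC_0$ and $v'C_0$. So $H$ separates $vC_0,v'C_0$ if and only if it separates $D,D'$.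

Clearly $u(D,D'')=u(D,D')u(D',D'')$. A hyperplane separates $D$ from $D''$ if and only if it separates exactly one of the pairs $(D,D')$, $(D',D'')$. So by (1)
$$\ell(u(D,D''))=\ell(u(D,D'))+\ell(u(D',D''))\iff\text{no hyperplane of }\mathcal A^L\text{ separates both pairs},\tag{2}$$
and then $\mathbf u(D,D'')=\mathbf u(D,D')\mathbf u(D',D'')$. Hence for a minimal gallery from $D$ to $D'$ the product of the $\mathbf u$'s of its steps is $\mathbf u(D,D')$, independent of the gallery. So
$$\Psi(D'_0,\dots,D'_k)=\prod_j\mathbf u(D'_{j-1},D'_j)$$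
defines functors $\Psi:\mathcal G^+\to B^+$ and $\Psi:\mathcal G\to B$. They are $N_I$-invariant, as $(nv)^{-1}(nv')=v^{-1}v'$. If $p$ goes from $(J,v)$ to $(J',v')$, the image of $\Psi(p)$ in $W$ is $v^{-1}v'$.

**Step 2. Crossing a wall is a ribbon.** *This step identifies $\mathbf u(D,D')$ for adjacent chambers with quotients of Garside elements, so that lcm's can be used.* Let $D=(J,v)$, $T\subset S\setminus J$ nonempty, and
$$r=\Delta_J^{-1}\Delta_{J\cup T}\in B^+,\qquad K=r^{-1}Jr=\Delta_{J\cup T}^{-1}J\Delta_{J\cup T}\subset J\cup T.$$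
The element $r$ is simple, as a right divisor of $\Delta_{J\cup T}$. It is $J$-reduced: every $s\in J$ right-divides $\Delta_J$, so if $s\mid r$ the simple element $\Delta_Jr$ would contain a square. For $s\in J$ and $k=r^{-1}sr\in K$ we have $\ell(\bar rk)=\ell(s\bar r)>\ell(\bar r)$, so $\bar r\alpha_k$ is positive; since $\bar rk\bar r^{-1}=s$, $\bar r\alpha_k=\alpha_s$. Thus $\bar r\Pi_K=\Pi_J$, so
$$D_T:=(K,v\bar r)$$
is a chamber, and $r=\mathbf u(D,D_T)$.

Let $T=\{t\}$. Then $D_t\ne D$, since $\bar r\ne1$. The closure of $D=vF_J$ contains $vF_{J\cup t}$. The closure of $D_t=v\bar rF_K$ contains $v\bar rF_{J\cup t}=vF_{J\cup t}$, because $K\subset J\cup t$ and $\bar r\in W_{J\cup t}$ fixes $F_{J\cup t}$. This common face has codimension one in $L_{\mathbb R}$, so $D_t$ is the chamber adjacent to $D$ across it. The walls of $D$ are the $vF_{J\cup t}$, $t\in S\setminus J$, so all chambers adjacent to $D$ arise in this way. Write $r_t=\mathbf u(D,D_t)=\Delta_J^{-1}\Delta_{J\cup t}$.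

*In example 1.* From $D_0$ we have $r_{s_2}=s_1^{-1}\cdot s_1s_2s_1=s_2s_1$ (the block passes a point; two hyperplanes $H$ restrict to this wall, hence length two) and $r_{s_3}=s_3$. The two minimal galleries from $D_0$ to $-D_0$ give $s_2s_1\cdot s_3s_2\cdot s_1$ and $s_3\cdot s_2s_1\cdot s_3s_2$. They agree: $s_3s_2s_1s_3s_2=s_3s_2s_3s_1s_2=s_2s_3s_2s_1s_2=s_2s_3s_1s_2s_1=s_2s_1s_3s_2s_1$.

**Lemma 1.** *Let $D=(J,v)$.*
(a) *If $p:D\to(J',v')$ is in $\mathcal G^+$, then $x=\Psi(p)$ satisfies $xJ'x^{-1}=J$ and is $J$-reduced.*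
(b) *If $x\in B^+$, $xJ'x^{-1}=J$ and $x$ is $J$-reduced, then $x=\Psi(p)$ for some $p:D\to(J',v\bar x)$ in $\mathcal G^+$.*
(c) *If $p,p'$ in $\mathcal G^+$ start at $D$ and $\Psi(p)=\Psi(p')$, then $p=p'$.*

**Proof of (a).** *We check one step and then products.* Let $u=u(D,D')$ with $D'=(J',v')$, and let $\mathbf u=\mathbf u(D,D')$. For $s'\in J'$ put $s=us'u^{-1}$, which lies in $J$ as $u\Pi_{J'}=\Pi_J$. As $u\alpha_{s'}>0$, $\ell(us')=\ell(u)+1$. So $\mathbf us'$ and $s\mathbf u$ are both the reduced lift of $us'=su$, and they are equal. Every $s\in J$ occurs, and $\ell(su)>\ell(u)$ says $s\nmid\mathbf u$. So $\mathbf uJ'\mathbf u^{-1}=J$ and $\mathbf u$ is $J$-reduced.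

Now let $r$ be $J$-reduced with $rKr^{-1}=J$, and let $x'$ be $K$-reduced. Suppose $s\in J$ divides $rx'$, and put $k=r^{-1}sr\in K$. The element $sr=rk$ is a common multiple of $s$ and $r$ of length $\ell(r)+1$, and $s\nmid r$, so it is their lcm. Hence $rk\mid rx'$ and $k\mid x'$, a contradiction. So $rx'$ is $J$-reduced, and the conjugation property composes. $\square$

**Proof of (b).** *We peel off one wall crossing, by induction on $\ell(x)$.* For $x=1$ we have $J'=J$, and the empty gallery works. Otherwise let $t\in S$ divide $x$; then $t\notin J$. Conjugation by $x$ maps $J'$ bijectively to $J$, so it is an isomorphism of monoids $B_{J'}^+\to B_J^+$ and carries the lcm of $J'$ to that of $J$: $\Delta_Jx=x\Delta_{J'}$. This element is divisible by $\Delta_J$ and by $t$, hence by $\Delta_{J\cup t}=\Delta_Jr_t$. Cancelling $\Delta_J$, $x=r_tx'$. With $K=r_t^{-1}Jr_t$ we get $x'J'x'^{-1}=K$. Also $x'$ is $K$-reduced: if $x'=kx''$ with $k\in K$, then $x=r_tkx''=sr_tx''$ with $s=r_tkr_t^{-1}\in J$. By induction $x'=\Psi(p')$ for some $p':D_t=(K,v\bar r_t)\to(J',v\bar r_t\bar x')=(J',v\bar x)$.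 Put $p=(D\to D_t)p'$. $\square$

**Proof of (c).** *This is the faithfulness on which everything rests; the relations in $B^+$ between two first steps come from the lcm of $J\cup\{t,t'\}$, and there the galleries are minimal.* Let $x=\Psi(p)=\Psi(p')$ and use induction on $\ell(x)$. If $x=1$, both galleries are empty, since each step has positive length. Otherwise both are nonempty. They have the same end: it is $(J',v\bar x)$, with $J'$ determined by $v\bar x\Pi_{J'}=\Pi_I$. Write $p=(D\to D_t)p_1$, $p'=(D\to D_{t'})p'_1$. If $t=t'$, cancel $r_t$ and use induction.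

Let $t\ne t'$. Since $\Delta_Jx=\Delta_{J\cup t}\Psi(p_1)=\Delta_{J\cup t'}\Psi(p'_1)$, it is divisible by $\Delta_{J\cup\{t,t'\}}$. So $x=Ry$ with
$$R=\Delta_J^{-1}\Delta_{J\cup\{t,t'\}}=\mathbf u(D,D_2),\qquad D_2=D_{\{t,t'\}} .$$
By (a), $xJ'x^{-1}=J$ and $x$ is $J$-reduced. Put $K_2=R^{-1}JR$. As in (b), $yJ'y^{-1}=K_2$, and $y$ is $K_2$-reduced (if $y=ky''$ with $k\in K_2$, then $x=(RkR^{-1})Ry''$ with $RkR^{-1}\in J$). By (b), $y=\Psi(q)$ with $q$ starting at $D_2$. Now $R=r_t\cdot\Delta_{J\cup t}^{-1}\Delta_{J\cup\{t,t'\}}$ with $R$ simple, so lengths in $W$ add: $\ell(u(D,D_2))=\ell(u(D,D_t))+\ell(u(D_t,D_2))$. By (2), $D\to D_t$ followed by a minimal gallery $m_t:D_t\to D_2$ is minimal, and $\Psi(m_t)=\mathbf u(D_t,D_2)=r_t^{-1}R$. Hence $\Psi(p_1)=r_t^{-1}Ry=\Psi(m_tq)$, and by induction $p_1=m_tq$. Likewise $p'_1=m_{t'}q$ with $(D\to D_{t'})m_{t'}$ minimal. The two minimal galleries from $D$ to $D_2$ are identified in $\mathcal G^+$, so $p=(D\to D_t)m_tq=(D\to D_{t'})m_{t'}q=p'$. $\square$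

## 4. $M_I[z^{-1}]$ as the fundamental group of $L^0/N_I$

**Step 1. The element $z$ as a gallery.** *We find $\Delta^2/\Delta_J^2$ among the values of $\Psi$ and show that it is central and absorbs inverses.* Let $w_0,w_J$ be the longest elements of $W,W_J$, and $D=(J,v)$. Then
$$-D=(w_0Jw_0,\ vw_Jw_0).$$
Indeed put $J'=w_0Jw_0$. Since $-w_0$ permutes simple roots, $-F_J=w_0F_{J'}$, and $vw_Jw_0=vw_0w_{J'}\in vw_0W_{J'}$. Further $w_0\Pi_{J'}=-\Pi_J$, and $w_J(-\Pi_J)=\Pi_J$, $v\Pi_J=\Pi_I$. Let $\delta_D\in\mathcal G^+$ be the class of minimal galleries $D\to-D$. Then $\Psi(\delta_D)$ is the reduced lift of $w_Jw_0$, that is, $\Delta_J^{-1}\Delta$. Put $z_D=\delta_D\delta_{-D}$. As $\Delta\Delta_{J'}^{-1}=\Delta_J^{-1}\Delta$,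
$$\Psi(z_D)=\Delta_J^{-1}\Delta\,\Delta_{J'}^{-1}\Delta=\Delta^2/\Delta_J^2 .$$

Let $a=(D\to D_1)$ be a step across a wall, and $-a=(-D\to-D_1)$. Let $b:D_1\to-D$ be minimal. Then $\delta_D=ab$, because $b$ crosses every hyperplane except the one crossed by $a$. For the same reason $b\cdot(-a)$ is minimal, and equals $\delta_{D_1}$. So $a\delta_{D_1}=ab(-a)=\delta_D(-a)$. Applying this twice,
$$a\,z_{D_1}=z_D\,a,\qquad\text{and in }\mathcal G:\quad a^{-1}=b\,\delta_{-D}\,z_D^{-1}.$$
So the $z_D$ commute with all morphisms, and every morphism of $\mathcal G$ has the form $pz^{-k}$ with $p$ in the image of $\mathcal G^+$ and $k\ge0$.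

**Step 2. The group.** *We pass from the groupoid to a group by allowing galleries that close up modulo $N_I$.* Let
$$\widehat G=\{(p,n):\ n\in N_I,\ p\in\mathrm{Hom}_{\mathcal G}(D_0,nD_0)\},\qquad(p,n)(p',n')=(p\cdot np',\,nn'),$$
and let $\widehat G^+$ be the submonoid where $p$ comes from $\mathcal G^+$. By $N_I$-invariance, $(p,n)\mapsto\Psi(p)$ is a homomorphism $\widehat G\to B$, and the image of $\Psi(p)$ in $W$ is $n$. By Lemma 1(a),(b) with $D=D_0$ and $J'=I$, $\Psi(\widehat G^+)=M_I$. The element $(z_{D_0},1)$ is central by Step 1, it maps to $z=\Delta^2/\Delta_I^2$ (so $z\in M_I$), and every element of $\widehat G$ is $g(z_{D_0},1)^{-k}$ with $g\in\widehat G^+$.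

$\Psi$ is injective on $\widehat G$: if $(p,n)(z_{D_0},1)^{-k}\mapsto1$ with $p$ from $\mathcal G^+$, then $\Psi(p)=\Psi(z_{D_0}^k)$. Thus $p=z_{D_0}^k$ by Lemma 1(c), and $n=\bar z^k=1$. Hence $\widehat G\cong G$ and $\widehat G^+\cong M_I$. We identify them:
$$G=M_I[z^{-1}],\qquad z\text{ central in }G,\qquad G\to N_I,\ x\mapsto\bar x .\tag{3}$$

**Step 3. Topology.** *This step reads $G$ as loops and $z$ as a full turn.* Fix $a\in D_0$. As $N_I$ acts freely on $L^0$, a loop in $L^0/N_I$ at the image of $a$ lifts to a path from $a$ to some $na$, and loops multiply by the rule of Step 2. Elements of $N_I$ are real and linear, so $n\gamma_{a,a'}=\gamma_{na,na'}$. So [DS] gives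
$$G\cong\pi_1(L^0/N_I),\qquad z=\text{class of }t\mapsto e^{2\pi it}a .\tag{4}$$
For the second claim take $a'\in-D_0$ near $-a$, so generic that the segment from $a$ to $a'$ crosses the hyperplanes one at a time. Its chambers form a minimal gallery, represented by the product of the paths $\gamma_{a_{j-1},a_j}$ for points $a_j$ of the segment between the crossings. This product lies in the complex line $\{a+\lambda(a'-a)\}$, with $\lambda$ in the closed lower half-plane minus the real crossing values. That set is star-shaped about any interior point, so simply connected, and it lies in $L^0$, since a real linear form nonzero at $a$ can vanish on the line only at real $\lambda$. So the product is homotopic to $\gamma_{a,a'}$. Moving $a'$ to $-a$ within the convex set $-D_0$ gives $\gamma_{a,-a}(t)=(1-2t+2i\sin\pi t)a$, which runs from $a$ to $-a$ through the upper half-plane of $\mathbb Ca$ and is homotopic to $t\mapsto e^{\pi it}a$. The same argument at $-D_0$ gives the second half of the turn.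

## 5. From the monoid to $C_G(w)$

**Lemma 2.** *Let $w\in M_I$. The enveloping group of $M:=M_I\cap C_{B^+}(w)$ is $C_G(w)$.*

*Proof.* If $g\in C_G(w)$, then $gz^k\in M_I$ for large $k$ by (3), and it commutes with $w$, so $gz^k\in M$. Thus $C_G(w)=M[z^{-1}]$, with $z\in M$ central. Let $\varphi:M\to H$ be a homomorphism to a group. Put $\varphi(pz^{-k})=\varphi(p)\varphi(z)^{-k}$. This is well defined, since $pz^{-k}=p'z^{-k'}$ gives $pz^{k'}=p'z^k$ in $M$. It is a homomorphism, as $\varphi(z)$ commutes with $\varphi(M)$, and it is the only possible extension. $\square$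

**Lemma 3.** *For $w\in G$, $N_W(\bar wW_I)/W_I\cong C_{N_I}(\bar w)$, compatibly with the actions on $L$. If $C_W(V_d)=W_I$, where $V_d=\ker(\bar w-\zeta_d)$, then $V_d\subset L$ and $V_d\cap L^0\ne\emptyset$.*

*Proof.* If $v$ stabilizes $\bar wW_I$ under conjugation, it normalizes $(\bar wW_I)^{-1}(\bar wW_I)=W_I$. For $v\in N_W(W_I)$ the condition $v\bar wv^{-1}W_I=\bar wW_I$ says that $v$ and $\bar w$ commute in $N_W(W_I)/W_I\cong N_I$. As $W_I$ is trivial on $L$, the actions agree. For the second claim, $W_I$ fixes $V_d$, so $V_d\subset L$. If $V_d\cap L^0=\emptyset$, then $V_d$ is covered by finitely many hyperplanes, so it lies in one reflecting hyperplane $H\not\supseteq L$. Then $s_H\in C_W(V_d)=W_I$ fixes $L$, a contradiction. $\square$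

Put $\Gamma=C_{N_I}(\bar w)$. If $C_W(V_d)=W_I$, it acts faithfully on $V_d$, since $C_W(V_d)\cap N_I=W_I\cap N_I=1$. By the known input on roots, a non-extendible root has $C_W(V_d)=W_I$ and $\dim V_d=a(d)$. So by Lemmas 2 and 3, Theorem A follows from:

**Theorem A′.** *If $w\in G$, $w^d=z$, $C_W(V_d)=W_I$ and $\dim V_d=a(d)$, where $V_d=\ker(\bar w-\zeta_d)$, then $\Gamma=C_{N_I}(\bar w)$ is a reflection group on $V_d$, and $C_G(w)\cong B(\Gamma)$, its braid group on $V_d$.*

## 6. Bessis' theorem inside a larger reflection group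

By (4), $G$ looks like a braid group and $z$ like a full twist. The first idea is: show that $N_I$ is the reflection group of the arrangement $\mathcal A^L$, and apply [Be] to $N_I$. In example 2 this already stops: $\mathcal A^L$ consists of the six hyperplanes $y_i=y_j$, $0\le i<j\le3$, but $N_I=\mathfrak S_3$ permutes only $y_1,y_2,y_3$. It is too small for $\mathcal A^L$. But $\mathfrak S_4$ has the right arrangement, and any permutation of $\{0,1,2,3\}$ commuting with the $3$-cycle $\bar w$ fixes $0$. So the excess of $\mathfrak S_4$ over $N_I$ does not affect the centralizer.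

**Lemma 4.** *In the situation of Theorem A′, suppose there is an irreducible finite real reflection group $W'$ on $L_{\mathbb R}$ whose reflection arrangement is $\mathcal A^L$, with $N_I\subset W'$ (as groups acting on $L$) and $C_{W'}(\bar w)\subset N_I$. Then the conclusion of Theorem A′ holds.*

*Proof.* $W'$ acts freely on $L^0$, so $L^0/N_I\to L^0/W'$ is a covering, and $G=\pi_1(L^0/N_I)$ is the preimage of $N_I$ under $B(W')=\pi_1(L^0/W')\to W'$. By (4), $z$ is the full twist of $B(W')$. By Lemma 3 the $\zeta_d$-eigenspace of $\bar w$ on $L$ is $V_d$ and meets $L^0$, so $\bar w$ is $\zeta_d$-regular in $W'$. An element of $C_{B(W')}(w)$ has image in $C_{W'}(\bar w)\subset N_I$, so it lies in $G$. Hence $C_{B(W')}(w)=C_G(w)$. By [Be] this is $B(C_{W'}(\bar w))$ on $V_d$, and by [Sp] for $W'$ the group $C_{W'}(\bar w)$ acts faithfully on $V_d$ as a reflection group. Finally $C_{W'}(\bar w)=C_{N_I}(\bar w)=\Gamma$.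

If [Be] is read with a convention for $B(W')\to W'$ in which $w$ maps to $\bar w^{-1}$, then $\zeta_d$ is replaced by $\bar\zeta_d$. As $\bar w$ and $\Gamma$ are real, this replaces $V_d$ by its complex conjugate, and changes neither regularity, nor the centralizer, nor the braid group. $\square$

**Where Lemma 4 stops: $E_6$ with $d=5$.** Here no group $W'$ as in Lemma 4 exists. Number the diagram so that $1,3,4,5,6$ is a path and $2$ is attached to $4$. Let $g$ be a Coxeter element of the $A_4$ with nodes $1,3,4,2$. Its eigenvalues on the span $R$ of that $A_4$ are $\zeta_5,\dots,\zeta_5^4$, and $1$ elsewhere. The degrees of $E_6$ are $2,5,6,8,9,12$, so $a(5)=1$, and by [Sp] $V_5$ is conjugate to $\ker(g-\zeta_5)$. A root orthogonal to this line is orthogonal to its Galois conjugates (everything is rational in the basis of simple roots), hence to $R$. The roots orthogonal to $A_4$ form a simply laced system of rank at most $2$ containing $\alpha_6$. It is not $A_1\times A_1$ or $A_2$: otherwise a sublattice of discriminant $5\cdot4=20$ or $5\cdot3=15$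 would have finite index $k$ in the $E_6$ root lattice, of discriminant $3$, so $20$ or $15$ would equal $3k^2$. So $W_I=\langle s_\alpha\rangle$ for a root $\alpha$, and $\dim L=5$. We have $|W|=2\cdot5\cdot6\cdot8\cdot9\cdot12=51840$, and the $36$ reflections are conjugate, so $|N_W(W_I)|=1440$ and $|N_I|=720$. With $(\alpha,\alpha)=2$ and Coxeter number $h=12$, $\sum_\beta(\alpha,\beta)^2=4h=48$. So $40$ of the $72$ roots have $(\alpha,\beta)=\pm1$, and $30$ are orthogonal to $\alpha$. The $15$ hyperplanes orthogonal to $H_\alpha$ restrict to distinct hyperplanes of $L$, and the other $20$ restrict in pairs $\{\beta,s_\alpha\beta\}$ to $10$ further ones: $25$ in all. The irreducible real reflection groups of rank $5$ are $A_5$ (order $720$, but $15$ hyperplanes), $B_5$ (order $3840$) and $D_5$ (order $1920$), and $720$ divides neither $3840$ nor $1920$. So $N_I\subset W'$ is impossible.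

In this case $\dim V_d=1$, and $d=5$ is a prime power. The next section uses exactly this.

## 7. Fixed points of a lifted rotation

Suppose $u\in G$ and $u^q=z$. Both $u$ and "the $q$-th part of the full turn" are $q$-th roots of $z$ in a suitable sense. Comparing them produces a transformation of finite order of the universal covering, and its fixed points see $C_G(u)$.

**The flow.** Let $X\to L^0$ be the universal covering, realized as homotopy classes $[c]$ of paths in $L^0$ starting at $a\in D_0$. An element $g\in G$ represented by a path $p$ from $a$ to $na$ acts by $g[c]=[p\cdot nc]$. This is the free action of $G$ as deck group of $X\to L^0/N_I$. Let $P=\pi_1(L^0)=\ker(G\to N_I)$; the map $G\to N_I$ is onto as $L^0$ is connected. For $s\in\mathbb R$ let $\rho_s[c]$ be the class of $c$ followed by $\tau\mapsto e^{2\pi i\tau}c(1)$, $\tau$ going from $0$ to $s$. This flow lifts $v\mapsto e^{2\pi is}v$.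

* *The flow commutes with $G$.* Both $g\rho_s[c]$ and $\rho_sg[c]$ are the class of $p$, then $nc$, then the rotation of $nc(1)$, as $n$ is linear.
* *$\rho_1=z$.* The square $(t,\tau)\mapsto e^{2\pi i\tau}c(t)$ shows that $c$ followed by the rotation loop at $c(1)$ is homotopic to the rotation loop at $a$, which represents $z$, followed by $c$.

For $u\in G$ with $u^q=z$ put
$$f=\rho_{1/q}\,u^{-1},\qquad E=\ker(\bar u-\zeta_q)|_L,\qquad E^0=E\cap L^0 .$$
Then $f^q=\rho_1z^{-1}=1$.

**Lemma 5.** (a) *$\mathrm{Fix}(f)$ is a union of connected components of the preimage of $E^0$ in $X$.* (b) *If $x,gx\in\mathrm{Fix}(f)$ with $g\in G$, then $g\in C_G(u)$; and $C_G(u)$ preserves $\mathrm{Fix}(f)$.* (c) *If $q$ is a power of a prime $p$, then $\mathrm{Fix}(f)$ is nonempty, connected and $\mathbb F_p$-acyclic; it is a connected covering of $E^0\ne\emptyset$.*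

*Proof.* (a) $f$ covers $v\mapsto\zeta_q\bar u^{-1}v$, whose fixed points in $L^0$ form $E^0$. So $\mathrm{Fix}(f)$ lies over $E^0$. If $x$ lies over $E^0$, then $f(x)$ and $x$ lie over the same point, so $f(x)=c(x)x$ with a unique $c(x)\in P$, locally constant in $x$. And $\mathrm{Fix}(f)=\{c=1\}$ is open and closed in the preimage of $E^0$.

(b) $f(x)=x$ means $\rho_{1/q}x=ux$, and $f(gx)=gx$ means $\rho_{1/q}gx=ugx$. Since $\rho_{1/q}gx=g\rho_{1/q}x=gux$, we get $gux=ugx$, so $gu=ug$ by freeness. Elements of $C_G(u)$ commute with $f$, hence preserve $\mathrm{Fix}(f)$.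

(c) $\mathcal A^L$ is simplicial, so $X$ is a contractible manifold by Deligne's theorem in [DS]. Apply [Sm] to the smooth action of $\langle f\rangle$, a group of order dividing $q$: $\mathrm{Fix}(f)$ is $\mathbb F_p$-acyclic, nonempty and connected. So $E^0\ne\emptyset$, and $E^0$ is connected, being a complex vector space minus finitely many proper subspaces. By (a), $\mathrm{Fix}(f)$ is a single component of the preimage of $E^0$, hence a connected covering of it. $\square$

The hypothesis that $q$ is a prime power is what [Sm] needs. When $d$ is not a prime power one can still apply the lemma to a power of $w$.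

**Lemma 6.** *Let $W$ be irreducible, $I\ne S$, $w\in G$, $w^d=z$, and let $q>1$ be a prime power dividing $d$ with $a(q)=1$. Then $C_G(w)\cong\mathbb Z$.*

*Proof.* Let $q$ be a power of $p$, and $u=w^{d/q}$, so $u^q=z$ and $\dim E\le a(q)=1$. As $I\ne S$, $L\ne0$. The hyperplanes of $\mathcal A^L$ intersect in $L_{\mathbb R}\cap\bigcap H=0$ (those $H$ containing $L$ impose nothing). So $\mathcal A^L\ne\emptyset$ and $0\notin L^0$. By Lemma 5(c), $E^0\ne\emptyset$. So $\dim E=1$, each hyperplane of $\mathcal A^L$ meets $E$ in $0$ only, and $E^0=E\setminus\{0\}\cong\mathbb C^*$.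

A connected covering of $\mathbb C^*$ is $\mathbb C^*$ (of finite degree) or $\mathbb C$ (by $\exp$). The first has $H_1(\,\cdot\,;\mathbb F_p)\ne0$, so $\mathrm{Fix}(f)\cong\mathbb C$. If $g\in C_G(u)$, then $\bar g$ commutes with $\bar u$ and acts on $E$ by a root of unity of order dividing $m=|N_I|$. So $g$ acts on $\mathrm{Fix}(f)\cong\mathbb C$ by a translation $c_g\in\frac{2\pi i}m\mathbb Z$. The homomorphism $g\mapsto c_g$ is injective by freeness. So $C_G(u)$ embeds in $\mathbb Z$. The subgroup $C_G(w)\subset C_G(u)$ contains $z$, and $z\ne1$ since $z=\rho_1$ acts by translation by $2\pi i$. Hence $C_G(w)\cong\mathbb Z$. $\square$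

*In example 2.* With $q=d=3$, $u=w$: $C_G(w)\cong\mathbb Z$. On $\mathrm{Fix}(f)$ we have $w=\rho_{1/3}$, so $c_w=2\pi i/3$. An element of $C_G(w)$ has image in $C_{N_I}(\bar w)=\langle s_3s_4\rangle$, of order $3$, so its translation is in $\frac{2\pi i}3\mathbb Z$. Thus $C_G(w)=\langle w\rangle$.

## 8. Reduction to irreducible $W$ and non-regular $d$

**Step 1. Products.** *We reduce to irreducible $W$.* If $W=\prod W_k$, then $B^+$, $I$, $M_I$, $G$, $z$, $L$, $N_I$ decompose as products, $w=(w_k)$ with $w_k^d=z_k$, $V_d=\bigoplus V_{d,k}$, and $C_W(V_d)=\prod C_{W_k}(V_{d,k})$, so each $C_{W_k}(V_{d,k})$ is the $k$-th factor of $W_I$. Since $\dim V_{d,k}\le a_k(d)$ and $\sum_ka_k(d)=a(d)=\dim V_d$, all these are equalities. So each $w_k$ satisfies the hypotheses of Theorem A′. Also $\Gamma=\prod\Gamma_k$ acts on $\bigoplus V_{d,k}$ as a product of reflection groups, and $C_G(w)$ and $B(\Gamma)$ are the products of those of the factors. So assume $W$ irreducible.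

**Step 2. The two easy cases.** *We dispose of $V_d=0$ and of regular $d$.*

* If $V_d=0$, then $W_I=C_W(0)=W$, so $I=S$, $M_I=\{1\}$, $G=1$, and $B(\Gamma)$ is the fundamental group of a point.
* If $d$ is regular, then by [Sp] $V_d$ is conjugate to an eigenspace containing a regular vector. So $W_I=C_W(V_d)=1$, $I=\emptyset$, $L=V$, $N_I=W$, and Lemma 4 applies with $W'=W$.

**Step 3. What may be computed from any eigenspace.** *We free ourselves from the given $I$.* From now on $d$ is not regular, so $d\ge2$ (the identity is $1$-regular), and $a(d)\ge1$. By [Sp], $V_d$ is determined by $d$ up to $W$-conjugacy, hence so are $W_I=C_W(V_d)$ and $L$. Since $\mathrm{Stab}_W(L)=N_W(W_I)$ and $N_I$ acts faithfully on $L$ as the restriction of $\mathrm{Stab}_W(L)$, the structure $(L,\mathcal A^L,N_I\text{ on }L)$ may be computed from any $\zeta_d$-eigenspace of dimension $a(d)$. About $\bar w\in N_I$ we shall only use that its $\zeta_d$-eigenspace on $L$ has dimension $a(d)$.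

## 9. Types $A$, $B$, $D$: the group $W'$

**Type $A$: $W=\mathfrak S_n$.** *Here $W'$ is strictly larger than $N_I$.* Take $V=\mathbb C^n/\mathbb C(1,\dots,1)$. The multiplicity of $\zeta_d\ne1$ as an eigenvalue of a permutation is the number of cycles of length divisible by $d$. So $a(d)=q=\lfloor n/d\rfloor\ge1$; let $r=n-qd$. For a product of $q$ disjoint $d$-cycles, a generic eigenvector has distinct nonzero coordinates on the $qd$ moved places and $0$ on the other $r$. So $C_W(V_d)=\mathfrak S_r$, and non-regularity means $r\ge2$. The vectors of $\mathbb R^n$ fixed by $\mathfrak S_r$ have coordinates $(x_0;x_1,\dots,x_{qd})$ with $x_0$ repeated $r$ times. So $L_{\mathbb R}\cong\mathbb R^{qd+1}/\mathbb R(1,\dots,1)$, and $\mathcal A^L=\{x_i=x_j\}_{0\le i<j\le qd}$ is the arrangement of the irreducible group $W'=\mathfrak S_{qd+1}$. As $N_W(\mathfrak S_r)=\mathfrak S_r\times\mathfrak S_{qd}$, $N_I=\mathfrak S_{qd}$ is the subgroup of $W'$ fixing the index $0$. Since $\dim\ker(\bar w-\zeta_d)|_L=q$, the permutation $\bar w\in\mathfrak S_{qd}$ has $q$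 cycles of length divisible by $d$, so it is a product of $q$ disjoint $d$-cycles. As $d\ge2$, $0$ is its only fixed point in $\{0,\dots,qd\}$. So $C_{W'}(\bar w)$ fixes $0$, that is, $C_{W'}(\bar w)\subset N_I$. Lemma 4 applies.

**Signed cycles.** *We record which signed cycles have eigenvalue $\zeta_d$.* A positive $k$-cycle has characteristic polynomial $X^k-1$, a negative one $X^k+1$. Put $e=d$ if $d$ is odd, $e=d/2$ if $d$ is even. If $d$ is odd, $\zeta_d^k=-1$ is impossible (it gives $d\mid2k$, so $d\mid k$ and $\zeta_d^k=1$), so $\zeta_d$ is an eigenvalue only of positive cycles of length divisible by $d$. If $d$ is even, it is an eigenvalue only of positive cycles of length divisible by $d$ and of negative cycles of length an odd multiple of $d/2$. So a signed cycle with eigenvalue $\zeta_d$ has length at least $e$, and those of length $e$ are the positive $e$-cycles if $d$ is odd and the negative ones if $d$ is even. Call these *basic*. (For $d=4$: $e=2$, and the basic cycle $(x_1,x_2)\mapsto(-x_2,x_1)$ has eigenvalues $\pm i$.) Each eigenvalue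 is simple. For a product of $q$ disjoint basic cycles, a generic $\zeta_d$-eigenvector has on these $m=qe$ places nonzero coordinates with $x_i\ne\pm x_j$ for $i\ne j$, because $\zeta_d^l\ne\pm1$ for $0<l<e$.

**Type $B_n$ $(n\ge2)$.** *Here $W'=N_I$.* By the above, $a(d)=q=\lfloor n/e\rfloor\ge1$, attained by $q$ basic cycles. Put $r=n-qe$, $m=qe$. Then $C_W(V_d)=W(B_r)$, so $r\ge1$ by non-regularity. $L$ is spanned by the first $m$ coordinates (numbering the places of the basic cycles first), and $\mathcal A^L=\{x_i=0,\ x_i=\pm x_j\}$ is of type $B_m$ (with $B_1=A_1$). Since $\mathrm{Stab}_W(L)=W(B_m)\times W(B_r)$, $N_I=W(B_m)=:W'$. Lemma 4 applies.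

**Type $D_n$ $(n\ge4)$.** *Here $\mathcal A^L$ has type $B$, and so has $N_I$.* Elements of $W=W(D_n)$ are those of $W(B_n)$ with an even number of negative cycles. Let $q_0=\lfloor n/e\rfloor$, $r_0=n-q_0e$; then $a(d)\le q_0$.

* If $d$ is odd, or $d$ and $q_0$ are even, a product of $q_0$ basic cycles lies in $W$. Put $q=q_0$.
* If $d$ is even, $q_0$ odd and $r_0\ge1$, then $e>r_0\ge1$, so $d\ge4$. Multiply $q_0$ basic cycles by the sign change of a remaining coordinate. This lies in $W$ and has the same $\zeta_d$-eigenspace, as $\zeta_d\ne\pm1$. Put $q=q_0$.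
* If $d$ is even, $q_0$ odd and $r_0=0$, an element of $W(B_n)$ with multiplicity $q_0$ is a product of $q_0$ negative $e$-cycles filling all places, which is not in $W$. Multiplicity $q:=q_0-1$, an even number, is attained by $q$ basic cycles.

In all cases $a(d)=q\ge1$. With $r=n-qe$, $m=qe$, the fixer $C_W(V_d)=W(D_r)$ is generated by the reflections in $x_i=\pm x_j$ with $i,j$ among the $r$ remaining places. Non-regularity means $r\ge2$. Then $W(D_r)$ has no nonzero fixed vector in $\mathbb R^r$, so $L$ is spanned by the first $m$ coordinates. The hyperplanes $x_i=\pm x_k$ with $i\le m<k$ restrict to $x_i=0$, so $\mathcal A^L$ is of type $B_m$. The stabilizer $\mathrm{Stab}_W(L)=(W(B_m)\times W(B_r))\cap W(D_n)$ restricts onto $W(B_m)$, since the parity can be corrected on a remaining coordinate. So $N_I=W(B_m)=:W'$, and Lemma 4 applies.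

## 10. Dihedral and exceptional types

**Step 1. The list of non-regular $d$.** *We use [LS] to see what remains.* Compare the number of degrees and of codegrees divisible by $d$, for $d$ dividing some degree.

* $I_2(m)$ (degrees $2,m$; codegrees $0,m-2$): $d=1,2$ divide equally many of each, and $d>2$ dividing $m$ divides one degree and one codegree. $H_3$ $(2,6,10;\ 0,4,8)$, $H_4$ $(2,12,20,30;\ 0,10,18,28)$ and $F_4$ $(2,6,8,12;\ 0,4,6,10)$: the numbers agree for every such $d$. So all such $d$ are regular.
* $E_6$: degrees $2,5,6,8,9,12$, codegrees $0,3,4,6,7,10$. Non-regular: $d=5$ (one degree, two codegrees).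
* $E_7$: degrees $2,6,8,10,12,14,18$, codegrees $0,4,6,8,10,12,16$. Non-regular: $d=4,5,8,10,12$, dividing respectively $2,1,1,1,1$ degrees and $5,2,3,2,2$ codegrees.
* $E_8$: degrees $2,8,12,14,18,20,24,30$, codegrees $0,6,10,12,16,18,22,28$. Non-regular: $d=7,9,14,18$, each dividing one degree and two codegrees.

**Step 2. The cases treated by fixed points.** *These are $(E_6,5)$; $(E_7,5)$, $(E_7,8)$, $(E_7,10)$; $(E_8,7)$, $(E_8,9)$, $(E_8,14)$, $(E_8,18)$.* Take the prime power $q\mid d$ to be respectively $5;\ 5,8,5;\ 7,9,7,9$. The degrees divisible by $q$ are $\{5\};\ \{10\},\{8\},\{10\};\ \{14\},\{18\},\{14\},\{18\}$, so $a(q)=1$. As $V_d\ne0$ and $C_W(V_d)=W_I$, $I\ne S$. By Lemma 6, $C_G(w)\cong\mathbb Z$. On the other side, $\dim V_d=a(d)=1$, and $\Gamma$ acts faithfully on this line, as a finite cyclic group of scalars. It is nontrivial, since $\bar w\in\Gamma$ acts by $\zeta_d\ne1$. So $\Gamma$ is a reflection group and $B(\Gamma)\cong\mathbb Z\cong C_G(w)$.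

**Step 3. $E_7$ with $d=4$ or $12$.** *Here $\mathcal A^L$ is an $F_4$-arrangement and $N_I=W(F_4)$; we check this on coordinates.* Realize $\Phi(E_7)$ as the roots of $E_8$ orthogonal to $e_7-e_8$:
$$\pm e_i\pm e_j\ (1\le i<j\le6),\qquad\pm(e_7+e_8),\qquad\tfrac12\Big(\sum_{i\le6}\varepsilon_ie_i+\varepsilon(e_7+e_8)\Big)\ \text{ with }\prod_{i\le6}\varepsilon_i=1 .$$
Let $U=\langle e_1,\dots,e_4\rangle$. The roots orthogonal to $U$ are $\pm e_5\pm e_6$, $\pm(e_7+e_8)$, of type $3A_1$. Let $W_0$ be generated by their reflections. It is the fixer of $U$ (Steinberg), and its fixed space is $U$. The nonzero orthogonal projections of roots to $U$ are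
$$\pm e_i\pm e_j\ (i<j\le4),\qquad\pm e_i,\qquad\tfrac12(\pm e_1\pm e_2\pm e_3\pm e_4)\ \text{(all signs)},$$
that is, $\Phi(F_4)$. So the restricted arrangement on $U$ is that of $W(F_4)$.

*Claim: $N_W(W_0)=\mathrm{Stab}_W(U)$ restricts onto $W(F_4)$.* An element of $\mathrm{Stab}_W(U)$ commutes with the projection to $U$, so it permutes $\Phi(F_4)$ by an isometry, and the isometries preserving $\Phi(F_4)$ form $W(F_4)$. So the image is contained in $W(F_4)$. Conversely every reflection of $W(F_4)$ is in the image:

* $s_{e_i\pm e_j}\in W$ $(i<j\le4)$ preserves $U$.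
* $s_{e_i-e_5}s_{e_i+e_5}$ $(i\le4)$ is $-1$ on $\langle e_i,e_5\rangle$ and $1$ on its orthogonal. It preserves $U$ and acts there as $s_{e_i}$.
* Let $\tau=\varepsilon_5e_5+\varepsilon_6e_6+\varepsilon(e_7+e_8)$ and $\beta,\beta'=\frac12\big(\sum_{i\le4}\varepsilon_ie_i\pm\tau\big)$ with $\prod_{i\le6}\varepsilon_i=1$. Both are roots, and $(\beta,\beta')=\frac14(4-4)=0$. So $s_\beta s_{\beta'}$ is $-1$ on $\langle\beta,\beta'\rangle=\langle\sum_{i\le4}\varepsilon_ie_i\rangle\oplus\langle\tau\rangle$ and $1$ on its orthogonal. It preserves $U$ and acts there as the reflection in $\frac12\sum_{i\le4}\varepsilon_ie_i$.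

For $d=4,12$, $d$ is regular for $F_4$, and $F_4$ has respectively $2,1$ degrees divisible by $d$, the same numbers as $E_7$. Choose $c\in W(F_4)$ that is $\zeta_d$-regular, and lift it to $n\in N_W(W_0)$. Then $E'=\ker(n-\zeta_d)|_{U_{\mathbb C}}$ has dimension $a_{E_7}(d)$, so it equals $\ker(n-\zeta_d)$ and is of maximal dimension. It contains a vector of $U_{\mathbb C}$ outside all restricted hyperplanes. By Steinberg that vector has fixer $W_0$, and $W_0$ fixes $U$, so $C_W(E')=W_0$. By Step 3 of Section 8, $\mathcal A^L$ is an $F_4$-arrangement with $N_I=W(F_4)=:W'$ on $L$. Lemma 4 applies.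

All cases are covered. This proves Theorem A′, and with it Theorem A. $\blacksquare$

## 11. Other powers of $z$, explicit groups, and prime power roots

**Proof of Theorem B.** *We replace $w$ by a $d$-th root of $z$ with the same centralizer.* Choose $\alpha,\beta\in\mathbb Z$ with $\alpha k+\beta d=1$, and put $u=w^\alpha z^\beta\in G$. Then $u^d=z^{k\alpha+\beta d}=z$ and $u^k=w^{\alpha k}z^{\beta k}=w^{1-\beta d}z^{\beta k}=w$. So $C_G(u)=C_G(w)$. Since $\bar u=\bar w^\alpha$ and $\bar w=\bar u^k$, also $C_{N_I}(\bar u)=C_{N_I}(\bar w)$. As $\alpha k\equiv1\pmod d$, $\bar u$ acts on $E$ by $\zeta_d$, so $E\subset\ker(\bar u-\zeta_d)$, with equality because $\dim E=a(d)$ is maximal. Apply Theorem A′, which does not assume positivity, to $u$, and Lemma 3. $\square$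

**Explicit form.** Let $W$ be irreducible, $d$ non-regular, $V_d\ne0$.

* In type $A_{n-1}$ $(n=qd+r$, $2\le r<d)$, $\Gamma=C_{\mathfrak S_{qd}}(\bar w)=G(d,1,q)$. Indeed an element commuting with $\bar w$ permutes its $q$ cycles. On $V_d$, with one coordinate per cycle, it is monomial with entries in the $d$-th roots of unity, and all such matrices occur.
* In types $B_n$, $D_n$, $\bar w$ acts on $L$ as a product of $q$ basic $e$-cycles, and $\Gamma=C_{W(B_{qe})}(\bar w)=G(2e,1,q)$. Again $\Gamma$ permutes the cycles. The centralizer of one basic $e$-cycle $c$ in $W(B_e)$ has at most $2e$ elements, since an element of it is determined by the image of $e_1$. If $d$ is even it is $\langle c\rangle$, of order $2e=d$. If $d$ is odd it is $\langle c,-1\rangle$, of order $2d=2e$. In both cases it acts on the eigenline as the group of $2e$-th roots of unity.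

Since the braid group of $G(m,1,q)$, $m\ge2$, is the Artin group of type $B_q$ (Broué–Malle–Rouquier), the enveloping group of Theorem A is the Artin group of type $B_q$ in these cases ($\mathbb Z$ for $q=1$). For $(E_7,4)$ it is $B(C_{W(F_4)}(\bar w))$ with $\bar w$ regular of order $4$ in $W(F_4)$. By Springer $C_{W(F_4)}(\bar w)=G_8$, with braid group $\langle s,t\mid sts=tst\rangle$. In the remaining exceptional cases $a(d)=1$ and it is $\mathbb Z$.

**Theorem C.** *Let $I\subset S$ be arbitrary, $q$ a power of a prime $p$, and $w\in G$ with $w^q=z$. Put $E=\ker(\bar w-\zeta_q)|_L$, $E^0=E\cap L^0$. Then $E^0\ne\emptyset$ (equivalently $C_W(E)=W_I$), and the map $\pi_1\big(E^0/C_{N_I}(\bar w)\big)\to\pi_1(L^0/N_I)=G$ induced by inclusion (suitable base points) has image exactly $C_G(w)$. Its kernel has no quotient isomorphic to $\mathbb Z/p$.*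

*Proof.* Let $F=\mathrm{Fix}(f)$ with $u=w$. By Lemma 5(c), $F$ is a connected covering of $E^0\ne\emptyset$.

*The equivalence.* If $x\in E^0$, then $C_W(E)\subset C_W(x)=W_I$, and $W_I$ fixes $E\subset L$; so $C_W(E)=W_I$. If $E^0=\emptyset$, then $E$ lies in some $H\not\supseteq L$, and $s_H\in C_W(E)\setminus W_I$.

*The quotient.* We claim $F/C_G(w)=E^0/C_{N_I}(\bar w)$. Suppose $x,x'\in F$ lie over $y$ and $ny$ with $n\in C_{N_I}(\bar w)$. Lift $n$ to $g_0\in G$. Then $g_0x$ and $x'$ both lie over $ny$, and $P$ is transitive on the fibres of $X\to L^0$, so $x'=gx$ for some $g\in Pg_0$. By Lemma 5(b), $g\in C_G(w)$. Conversely $g\in C_G(w)$ preserves $F$ and covers $\bar g\in C_{N_I}(\bar w)$. So $F\to E^0/C_{N_I}(\bar w)$ is a connected regular covering with group $C_G(w)$, compatible with $X\to L^0/N_I$.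

*The map.* Take a base point $x_0\in F$ and its images. A loop in $E^0/C_{N_I}(\bar w)$ lifts to a path in $F$ from $x_0$ to $gx_0$ with $g\in C_G(w)$. The same path is its lift in $X$, so the loop maps to $g$. As $F$ is connected, every $g\in C_G(w)$ occurs. The kernel is $\pi_1(F)$, and $\mathrm{Hom}(\pi_1(F),\mathbb F_p)=H^1(F;\mathbb F_p)=0$. $\square$
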